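\title{Consecutive integers generate the multiplicative group of positive rational vectors}

\begin{abstract}
We prove that for every $h\ge 1$ the vectors $(n,n+1,\dots,n+h-1)$, $n\ge 1$, generate the group $\mathbb{Q}_*^h$ of $h$-tuples of positive rational numbers under componentwise multiplication. More generally, let $a_1n+b_1,\dots,a_hn+b_h$ be pairwise non-proportional linear forms. We show that the subgroup generated by their value vectors has finitely generated quotient and is cut out by $p$-adic conditions at the primes dividing $a_1\cdots a_h$. The proof passes to a functional equation for completely additive functions, dilates it by primes, and uses an entropy decrement argument to turn it into an equation in two variables.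
\end{abstract}

\section{Introduction}\label{sec:intro}

Let $\mathbb{N}$ be the set of positive integers and $\mathbb{Q}_*$ the group of positive rational numbers under multiplication. For $h\in\mathbb{N}$, componentwise multiplication makes $\mathbb{Q}_*^h$ an abelian group. Conjecture~III of \cite{CAF} asserts that a subgroup of $\mathbb{Q}_*^h$ containing $(n,n+1,\dots,n+h-1)$ for every $n\in\mathbb{N}$ is all of $\mathbb{Q}_*^h$. We prove this in the following form.

\begin{theorem}\label{thm:shifts}
Let $c_1,\dots,c_h$ be distinct integers and let $n_0$ be an integer with $n+c_i\ge 1$ for all $i$ and all $n\ge n_0$. Then the vectors $\mathbf{v}_n=(n+c_1,\dots,n+c_h)$, $n\ge n_0$, generate $\mathbb{Q}_*^h$; even the ratios $\mathbf{v}_n\mathbf{v}_{n'}^{-1}$, $n,n'\ge n_0$, generate $\mathbb{Q}_*^h$. In particular, taking $c_i=i-1$ and $n_0=1$, Conjecture~III of \cite{CAF} holds.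
\end{theorem}

By unique factorization, $\mathbb{Q}_*^h$ is the free abelian group on the vectors $\mathbf{e}_{i,p}$ that have the prime $p$ in position $i$ and $1$ elsewhere, and $\mathbf{v}_n$ records the factorizations of $h$ neighboring integers. The theorem says that by multiplying and dividing such vectors one can cancel every prime in every position except one chosen $p$ in one chosen position. For $h=1$ this is the identity $r=(rt)/t$ with $t$ large. The next case can still be done by hand when $n_0=1$.

\begin{example}\label{ex:two}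
Let $B\le\mathbb{Q}_*^2$ contain $(n,n+1)$ for all $n\ge 1$, and let $B_1=\{x:(x,1)\in B\}$. Dividing $(2n+1,2n+2)$ by $(n,n+1)$ and by $(1,2)$ gives $(2n+1)/n\in B_1$. For $n=1,3,7,2$ this yields $3$, $7/3$, $15/7$, $5/2$, so $B_1$ contains $3,7,15,5$ and $2$. Since $2n=2\cdot n$ and $2n+1=n\cdot\frac{2n+1}{n}$, induction gives $\mathbb{N}\subseteq B_1$. Then $(1,n+1)=(n,n+1)(n,1)^{-1}\in B$, and $B=\mathbb{Q}_*^2$.
\end{example}

This argument rests on the generator $(1,2)$, which has a single nontrivial coordinate. No generator has this shape when $n_0\ge 2$ or $h\ge 3$. A count nevertheless suggests the answer. The $X$ vectors $(n,\dots,n+h-1)$, $n\le X$, lie in the span of the $\mathbf{e}_{i,p}$ with $p<X+h$, a lattice of rank at most $h\pi(X+h)=o(X)$. With such a surplus of generators one expects the whole group unless there is a structural obstruction. An obstruction is a nontrivial homomorphism from $\mathbb{Q}_*^h$ to the unit circle that is constant on the $\mathbf{v}_n$, that is, a tuple of completely multiplicative unimodular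 functions $g_i$, not all $1$, with $\prod_i g_i(n+c_i)$ constant. Two candidates come to mind. The functions $n^{\mathrm{i}t}$ (we write $\mathrm{i}=\sqrt{-1}$) nearly work, since $n^{\mathrm{i}t}(n+1)^{-\mathrm{i}t}\to 1$; but this product is eventually constant only for $t=0$. Dirichlet characters are constant along arithmetic progressions, so they do give obstructions when $n+c_i$ is replaced by $a_in+b_i$. Our second theorem says that such local obstructions are the only ones.

For a prime $p$ let $v_p$ be the $p$-adic valuation. The sets $1+p^M\mathbb{Z}_p$, $M\ge1$, form a basis of neighborhoods of $1$ in $\mathbb{Q}_p^\times$, and a rational $s$ lies in $1+p^M\mathbb{Z}_p$ exactly when $v_p(s-1)\ge M$.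

\begin{theorem}\label{thm:forms}
Let $L_i(n)=a_in+b_i$ $(1\le i\le h)$ with $a_i\in\mathbb{N}$, $b_i\in\mathbb{Z}$, $a_ib_j\ne a_jb_i$ for $i\ne j$, and $L_i(n)\ge 1$ for $n\ge n_0$. Put $a=\operatorname{lcm}(a_1,\dots,a_h)$ and $\mathbf{v}_n=(L_1(n),\dots,L_h(n))$. Let $B\le\mathbb{Q}_*^h$ be the subgroup generated by the $\mathbf{v}_n$, $n\ge n_0$, or the subgroup generated by the ratios $\mathbf{v}_n\mathbf{v}_{n'}^{-1}$, $n,n'\ge n_0$. Then $\mathbb{Q}_*^h/B$ is finitely generated, and $B=\mathbb{Q}_*^h\cap\overline{B}$, where $\overline{B}$ is the closure of $B$ in $\prod_{p\mid a}(\mathbb{Q}_p^\times)^h$. If $a=1$, the product is a point and $B=\mathbb{Q}_*^h$.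
\end{theorem}

Here $\mathbb{Q}_*^h$ is mapped diagonally to the product. Concretely, $\mathbf{r}\in\mathbb{Q}_*^h$ lies in $\overline{B}$ if and only if
\begin{equation}\label{eq:closure}
\text{for every } M\ge1 \text{ there is } \mathbf{s}\in B \text{ with } v_p(r_i/s_i-1)\ge M \text{ for all } i \text{ and all } p\mid a,
\end{equation}
a condition that is empty when $a=1$. Theorem~\ref{thm:shifts} is the case $a=1$ of Theorem~\ref{thm:forms}.

\begin{example}\label{ex:three}
Let $h=1$ and $L_1(n)=3n+1$. Then $B\subseteq\mathbb{Q}_*\cap(1+3\mathbb{Z}_3)$. Conversely, if $u\equiv u'\not\equiv 0\pmod 3$, then $u/u'=(4^kuu')/(4^ku'^2)$ is a ratio of two large integers congruent to $1$ modulo $3$, so equality holds. The map $s\mapsto(v_3(s),\,3^{-v_3(s)}s\bmod 3)$ identifies $\mathbb{Q}_*/B$ with $\mathbb{Z}\times\mathbb{Z}/2$. So the quotient can be infinite, and it can have torsion.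
\end{example}

The hypothesis $a_ib_j\ne a_jb_i$ is needed: if $L_1=L_2$ and $h=2$, then $B$ lies in the diagonal and $\mathbb{Q}_*^2/B$ surjects onto $\mathbb{Q}_*$, which is not finitely generated.

Section~\ref{sec:dual} reduces Theorem~\ref{thm:forms} to two propositions on a functional equation, and Section~\ref{sec:model} shows the method for $h=2$. Section~\ref{sec:entropy} contains the entropy decrement lemma, the tool common to both propositions. The first proposition is proved in Section~\ref{sec:fg} with the Matom\"aki--Radziwi{\l}{\l} theorem \cite{MR} and a sieve bound \cite{HR}. The second is proved in Sections~\ref{sec:periodic}--\ref{sec:exact} with the Green--Tao theorem \cite{GT}, Tao's theorem on logarithmically averaged two-point correlations \cite{T}, and the Vinogradov--Korobov bound for $\zeta(1+\mathrm{i}t)$. Each of these results is stated where it is used. We also use the prime number theorem and Mertens' theorems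
\[
\sum_{p\le z}\frac1p=\log\log z+\mathrm{const}+O\Bigl(\frac1{\log z}\Bigr),\qquad \sum_{p\le z}\frac{\log p}{p}=\log z+O(1).
\]
The letter $p$ always denotes a prime.

\section{The dual functional equation}\label{sec:dual}

A homomorphism $F$ from $\mathbb{Q}_*$ to an abelian group $\Gamma$, written additively, is the same as a completely additive function on $\mathbb{N}$: $F(mn)=F(m)+F(n)$ for all $m,n$. It is determined by its values at the primes, and these are arbitrary. The rest of the paper concerns the following setting.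

\medskip
\noindent\textbf{Setting.} Let $q,h\in\mathbb{N}$, let $c_1,\dots,c_h$ be distinct positive integers, let $\Gamma$ be an abelian group, $\gamma\in\Gamma$, and let $F_1,\dots,F_h:\mathbb{Q}_*\to\Gamma$ be homomorphisms such that
\begin{equation}\label{eq:star}
\sum_{i=1}^h F_i(qn+c_i)=\gamma\qquad\text{for all } n\ge 1. \tag{$\star$}
\end{equation}
We put $D=\max_i c_i$, so that $1\le|c_i-c_j|<D$ for $i\ne j$.
\medskip

If the equation is known only for $n\ge n_0$, replacing $c_i$ by $c_i+qn_0$ restores the setting. An equivalent form of \eqref{eq:star}, centered at the $i$-th entry, is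
\begin{equation}\label{eq:centered}
F_i(m)+\sum_{j\ne i}F_j(m+c_j-c_i)=\gamma\qquad\text{whenever } m\equiv c_i \pmod q,\ m>c_i .
\end{equation}

\begin{proposition}\label{prop:A}
Assume \eqref{eq:star}. There is $P_0$ such that every $F_i(\mathbb{Q}_*)$ lies in the subgroup of $\Gamma$ generated by $\gamma$ and the finitely many elements $F_j(p)$, $p<P_0$, $1\le j\le h$.
\end{proposition}

\begin{proposition}\label{prop:B}
Assume \eqref{eq:star} with $\Gamma=\mathbb{Z}/N$. There is $\kappa\ge1$ such that $F_j(r)=F_j(r')$ for all $j$ and all positive integers $r\equiv r'\pmod{q^\kappa}$ coprime to $q$. For $q=1$ all $F_j$ vanish.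
\end{proposition}

The last sentence is the case $r'=1$. Proposition~\ref{prop:B} is the rigidity statement we are after, but its proof needs a finite group of values. It does not suffice alone: every countable abelian group is a quotient of $\mathbb{Q}_*$, and a group such as $(\mathbb{Q},+)$ has no nonzero homomorphism $\psi$ to $\mathbb{Z}/N$, since $\psi(x)=N\psi(x/N)=0$. Proposition~\ref{prop:A} excludes such quotients.

\begin{proof}[Proof of Theorem~\ref{thm:forms} from Propositions~\ref{prop:A} and~\ref{prop:B}]
Let $G=\mathbb{Q}_*^h/B$, written additively, and let $F_i(x)\in G$ be the class of the vector with $x$ in position $i$ and $1$ elsewhere. The class of $\mathbf{s}\in\mathbb{Q}_*^h$ is $\sum_iF_i(s_i)$. For either choice of $B$ all $\mathbf{v}_n$, $n\ge n_0$, have the same class $\gamma_0$. Put $c_i=(a/a_i)L_i(n_0)$. These are positive integers, they are distinct because $c_i-c_j=a(b_i/a_i-b_j/a_j)$, and $L_i(n_0+n)=(a_i/a)(an+c_i)$. Hence \eqref{eq:star} holds with $q=a$, $\Gamma=G$ and $\gamma=\gamma_0-\sum_iF_i(a_i/a)$.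 The images of the $F_i$ generate $G$, so $G$ is finitely generated by Proposition~\ref{prop:A}.

The inclusion $B\subseteq\mathbb{Q}_*^h\cap\overline{B}$ is trivial. Let $\mathbf{r}\in\mathbb{Q}_*^h\setminus B$. Write $G$ as a finite direct sum of cyclic groups. The class of $\mathbf{r}$ has a nonzero component in one summand; projecting to it, and reducing modulo a large $N$ if the summand is $\mathbb{Z}$, we get a homomorphism $\psi:G\to\mathbb{Z}/N$ that does not kill the class of $\mathbf{r}$. The maps $f_i=\psi\circ F_i$ satisfy \eqref{eq:star} in $\mathbb{Z}/N$. Let $\kappa$ be given by Proposition~\ref{prop:B} and let $M\ge1$ satisfy $M\ge\kappa v_p(a)$ for all $p\mid a$. Suppose $x\in\mathbb{Q}_*$ has $v_p(x-1)\ge M$ for all $p\mid a$, and write $x=u/u'$ in lowest terms. Then $v_p(x)=0$ for $p\mid a$, so $u,u'$ are coprime to $a$, and $v_p(u-u')=v_p(x-1)\ge\kappa v_p(a)$, so $u\equiv u'\pmod{a^\kappa}$. Hence $f_i(x)=0$ for all $i$. If $\mathbf{r}$ were in $\overline{B}$, then \eqref{eq:closure} would give $\mathbf{s}\in B$ with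 $f_i(r_i/s_i)=0$ for all $i$, so $\sum_if_i(r_i)=\sum_if_i(s_i)=0$, contrary to the choice of $\psi$.
\end{proof}

\section{Dilation by primes: the case $h=2$}\label{sec:model}

Take $q=1$, $h=2$, $(c_1,c_2)=(1,2)$ and $\Gamma=\mathbb{Z}/N$, so that $f_1(n+1)+f_2(n+2)=\gamma$ for all $n\ge1$. This is a one-parameter family of relations. Complete additivity adds a second parameter: with $m=pn$ and $\gamma_p=\gamma+f_1(p)+f_2(p)$,
\begin{equation}\label{eq:model}
f_1(m+p)+f_2(m+2p)=\gamma_p\qquad\text{whenever } p\mid m .
\end{equation}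
Suppose for a moment that, for two primes $p'<p$, equation \eqref{eq:model} held for all large $m$, without the condition of divisibility. Put $s=p-p'$. The move $(m,p)\mapsto(m+2s,p-s)$ fixes $m+2p$ and increases $m+p$ by $s$. Subtracting the two equations eliminates $f_2$:
\[
f_1(n+s)-f_1(n)=\gamma_{p'}-\gamma_p\qquad\text{for all large } n .
\]
Adding $N$ consecutive instances gives $f_1(n+Ns)=f_1(n)$. So $f_1$ is constant on the large multiples of $Ns$, and $f_1(r)=f_1(rNst)-f_1(Nst)=0$ for every $r$, with $t$ large. Then $f_2(n)=\gamma$ for large $n$, and $f_2(r)=f_2(rt)-f_2(t)=0$.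

The proof of Proposition~\ref{prop:B} follows this outline and has to repair it in four places.
\begin{enumerate}
\item The condition $p\mid m$ can be removed only at a price. The entropy decrement lemma (Section~\ref{sec:entropy}) gives \eqref{eq:model} for all $m$ outside a set of logarithmic density $\varepsilon$, for most primes $p$ in a dyadic range that we cannot choose.
\item For general $h$ one eliminates $h-1$ functions, which takes $2^{h-1}$ primes in a prescribed configuration. A long arithmetic progression of primes contains it (Section~\ref{sec:periodic}).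
\item The period $Ns$ is produced after $\varepsilon$ is fixed and may be far larger than $1/\varepsilon$, so the exceptional set may contain all multiples of $Ns$. What survives is a large two-point correlation of the multiplicative function $\exp(2\pi\mathrm{i}f_1/N)$, and this forces it to agree with a Dirichlet character at most primes (Section~\ref{sec:characters}).
\item An exact conclusion is recovered by returning to \eqref{eq:star} at a value of $n$ that avoids the exceptional primes (Section~\ref{sec:exact}).
\end{enumerate}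
Proposition~\ref{prop:A} uses the same dilation, applied to a two-valued function that records where the $F_i$ may leave a given finitely generated subgroup.

\section{Logarithmic averages and the entropy decrement}\label{sec:entropy}

\subsection{The logarithmic measure}

In \eqref{eq:model} we must compare statistics of $m$ with statistics of $m/p$. The uniform measure on $[X,2X]$ moves to another scale under division by $p$; the measure with weights $1/m$ on a long range is almost invariant under dilations as well as translations. Let $3\le x_1<x$ be real, put $\omega=x/x_1$ and $\Lambda=\sum_{x_1\le n\le x}1/n$, and let $m$ be the random integer in $[x_1,x]$ with $\mathbb{P}(m=n)=1/(n\Lambda)$. We always assume $\log\omega\ge3$. Comparison with $\int dt/t$ gives $\log\frac{x}{x_1+1}\le\Lambda\le\frac1{x_1}+\log\omega$, so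
\begin{equation}\label{eq:Lambda}
\max\bigl(1,\tfrac12\log\omega\bigr)\le\log\omega-1\le\Lambda\le\log\omega+1 .
\end{equation}

\begin{lemma}\label{lem:log}
Let $\varphi:\mathbb{N}\to[0,1]$, let $k\in\mathbb{N}$, and let $t,b$ be integers.
\begin{enumerate}
\item[(a)] If $|t|<x_1$, then $|\mathbb{E}\varphi(m+t)-\mathbb{E}\varphi(m)|\le|t|/x_1$.
\item[(b)] $|\mathbb{P}(m\equiv b \bmod k)-1/k|\le1/x_1$.
\item[(c)] $\mathbb{P}(k\mid m)\le 2/k$, and $\mathbb{P}(k\mid m)=0$ if $k>x$.
\item[(d)] If $k\le x_1$, then $\bigl|k\,\mathbb{E}[\varphi(m/k)1_{k\mid m}]-\mathbb{E}\varphi(m)\bigr|\le2(1+\log k)/\Lambda$.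
\end{enumerate}
\end{lemma}

\begin{proof}
(a) Let $t\ge0$. Then $\Lambda\mathbb{E}\varphi(m)=\sum_n\varphi(n)\mu(n)$ and $\Lambda\mathbb{E}\varphi(m+t)=\sum_n\varphi(n)\mu'(n)$, where $\mu(n)=1/n$ on $[x_1,x]$, $\mu'(n)=1/(n-t)$ on $[x_1+t,x+t]$, and both vanish elsewhere. We have $\mu\le\mu'$ outside the $t$ integers of $[x_1,x_1+t)$, so the positive part of $\mu-\mu'$ has mass at most $t/x_1$. As $\mu$ and $\mu'$ have the same total mass, so has the negative part. Since $\Lambda\ge1$, the bound follows. For $t<0$ apply this to the shift $|t|$ and the function $n\mapsto\varphi(n-|t|)$, extended by $0$ to $n\le|t|$.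

(b) The elements of two distinct classes modulo $k$ in $[x_1,x]$ alternate, so the sums of $1/n$ over the two classes differ by an alternating sum of decreasing terms, which is at most $1/x_1$. Each of the $k$ sums is therefore within $1/x_1$ of their average $\Lambda/k$.

(c) We have $\Lambda\mathbb{P}(k\mid m)=\frac1k\sum_{x_1/k\le n\le x/k}\frac1n$. The first term of the sum is at most $1$, and the others add up to at most $\log\omega$, because the largest $n$ is at most $\omega$ times the smallest. Finally $(1+\log\omega)/(\log\omega-1)\le2$ for $\log\omega\ge3$.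

(d) The first term equals $\frac1\Lambda\sum_{x_1/k\le n\le x/k}\varphi(n)/n$. This range differs from $[x_1,x]$ only inside $[x_1/k,x_1)\cup(x/k,x]$, and on each of the two intervals $\sum1/n\le1+\log k$.
\end{proof}

The errors in (a) and (b) are small once $x_1$ is large; the error in (d) is small only when $\omega$ is large.

\subsection{Entropy}

For random variables $X,Y$ with finitely many values, the Shannon entropy is $\mathbb{H}(X)=-\sum_\xi\mathbb{P}(X=\xi)\log\mathbb{P}(X=\xi)$, the conditional entropy is $\mathbb{H}(X\mid Y)=\mathbb{H}(X,Y)-\mathbb{H}(Y)$, and the mutual information is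
\[
\mathbb{I}(X;Y)=\mathbb{H}(X)-\mathbb{H}(X\mid Y)=\mathbb{H}(Y)-\mathbb{H}(Y\mid X).
\]
The total variation distance of two laws $\mu,\mu'$ is $\max_{\mathcal{S}}|\mu(\mathcal{S})-\mu'(\mathcal{S})|$. We use these standard facts.
\begin{enumerate}
\item[(E1)] $0\le\mathbb{H}(X)\le\log(\text{number of values of }X)$, with equality on the right for the uniform law, and $\mathbb{H}(X)\le\mathbb{H}(X,Y)$.
\item[(E2)] $\mathbb{H}(X_1,\dots,X_L\mid Y)\le\sum_l\mathbb{H}(X_l\mid Y)$.
\item[(E3)] Entropies do not change when a variable is replaced by one that determines it and is determined by it.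
\item[(E4)] On a fixed finite set, entropy is a continuous function on the compact simplex of laws, hence uniformly continuous in total variation; so are conditional entropies.
\item[(E5)] (Pinsker's inequality) The law of $(X,Y)$ is within $\sqrt{\mathbb{I}(X;Y)/2}$ in total variation of the product of the laws of $X$ and $Y$.
\end{enumerate}

\subsection{Removing the condition $p\mid m$}

For a power of two $H$ let $\mathcal{P}_H$ be the set of primes in $(H/2,H]$ and $Q_H$ their product. By the prime number theorem there is an absolute constant $H_*\ge4$ with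
\begin{equation}\label{eq:PH}
|\mathcal{P}_H|\ge\frac{H}{4\log H},\qquad\log Q_H\le2H\qquad(H\ge H_*).
\end{equation}

\begin{lemma}[entropy decrement, after Tao]\label{lem:entropy}
Let $\mathcal{A}$ be a finite set, $K\in\mathbb{N}$, $0<\varepsilon<1$, and let $H_0\ge H_*$ be a power of two. There are $H_1$ and $X_1$, depending only on $|\mathcal{A}|,K,\varepsilon,H_0$, with the following property. If $x_1\ge X_1$, then for every $u:\mathbb{N}\to\mathcal{A}$ and all sets $B_p\subseteq\mathcal{A}^{K+1}$ there is a power of two $H\in[H_0,H_1]$ such that, with $U_p(m)=(u(m),u(m+p),\dots,u(m+Kp))$,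
\[
\bigl|\,p\,\mathbb{P}(p\mid m,\ U_p(m)\in B_p)-\mathbb{P}(U_p(m)\in B_p)\bigr|\le\varepsilon
\]
for all but at most $\varepsilon|\mathcal{P}_H|$ primes $p\in\mathcal{P}_H$.
\end{lemma}

The scale $H$ cannot be prescribed. If $u$ is the indicator of the integers with a prime factor in $\mathcal{P}_H$ and $B_p$ asks for first entry $1$, then the first term is $1+O(H/x_1)$ and the second is at most $4|\mathcal{P}_H|/H$ by Lemma~\ref{lem:log}(b),(c). The proof shows that no $u$ can behave like this at many scales. If a block of values of $u$ carries information on the residues of $m$ modulo the primes of $\mathcal{P}_H$, then adjacent blocks carry information on the same residues, and a long concatenation has smaller entropy per site. The drops are of size $1/\log H$, and their sum over a suitable sequence of scales diverges.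

\begin{proof}
Put $\varepsilon_1=\varepsilon^3/2$. Define powers of two by $T_0=H_0$ and $T_{k+1}=L_kT_k$, where $L_k$ is the least power of two with $L_k\ge32\log T_k/\varepsilon_1$. With $\alpha_k=\log T_k$ and $\lambda=64/\varepsilon_1$ we have $\alpha_k\to\infty$ and $\alpha_{k+1}-\alpha_k\le\log(\lambda\alpha_k)$, so
\[
\frac1{\alpha_k}\ge\int_{\alpha_k}^{\alpha_{k+1}}\frac{dz}{z\log(\lambda z)},
\]
and $\sum_k1/\log T_k=\infty$. Choose $k_0$ with $\sum_{k<k_0}\frac{\varepsilon_1}{8\log T_k}>(K+1)\log|\mathcal{A}|$ and put $H_1=T_{k_0}$. From now on all scales are at most $H_1$, and $o(1)$ tends to $0$ as $x_1\to\infty$, uniformly in $x$, $u$ and the $B_p$.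

\emph{Finding the scale.} Let
\[
X_H(m)=\bigl(u(m+1),\dots,u(m+(K+1)H)\bigr),\qquad Y_H(m)=m\bmod Q_H,
\]
and $s(H)=\mathbb{H}(X_H)/H$, which lies in $[0,(K+1)\log|\mathcal{A}|]$ by (E1). The block $X_{LH}(m)$ is the concatenation of the blocks $X_H(m+t_l)$ with $t_l=l(K+1)H$, $0\le l<L$. The variables $Y_H(m)$ and $Y_H(m+t_l)$ determine each other. By Lemma~\ref{lem:log}(a), applied to indicators of sets of values of $(X_H,Y_H)$, the law of this pair at $m+t_l$ is within $o(1)$ of its law at $m$. By (E3) and (E4),
\[
\mathbb{H}\bigl(X_H(m+t_l)\mid Y_H(m)\bigr)=\mathbb{H}(X_H\mid Y_H)+o(1)=\mathbb{H}(X_H)-\mathbb{I}(X_H;Y_H)+o(1).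
\]
Then (E1), (E2) and \eqref{eq:PH} give
\[
\mathbb{H}(X_{LH})\le\mathbb{H}(Y_H)+\mathbb{H}(X_{LH}\mid Y_H)\le2H+L\bigl(\mathbb{H}(X_H)-\mathbb{I}(X_H;Y_H)\bigr)+o(1).
\]
Take $H=T_k$, $L=L_k$ and divide by $LH$. If $\mathbb{I}(X_H;Y_H)>\varepsilon_1|\mathcal{P}_H|\ge\varepsilon_1H/(4\log H)$, then, since $2/L_k\le\varepsilon_1/(16\log T_k)$,
\[
s(T_{k+1})\le s(T_k)-\frac{\varepsilon_1}{4\log T_k}+\frac{2}{L_k}+o(1)\le s(T_k)-\frac{\varepsilon_1}{8\log T_k}
\]
for large $x_1$. By the choice of $k_0$ this cannot happen for all $k<k_0$. So there is $H=T_k$, $k<k_0$, with $\mathbb{I}(X_H;Y_H)\le\varepsilon_1|\mathcal{P}_H|$.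

\emph{From the modulus $Q_H$ to single primes.} Write $X=X_H$ and $Y_p=m\bmod p$. By Lemma~\ref{lem:log}(b), (E4) and (E1), $\mathbb{H}(Y_H)=\log Q_H+o(1)$ and $\sum_{p\in\mathcal{P}_H}\mathbb{H}(Y_p)\le\log Q_H$. By the Chinese remainder theorem $Y_H$ and $(Y_p)_{p\in\mathcal{P}_H}$ determine each other, so $\mathbb{H}(Y_H\mid X)\le\sum_p\mathbb{H}(Y_p\mid X)$. Hence
\[
\sum_{p\in\mathcal{P}_H}\mathbb{I}(X;Y_p)\le\log Q_H-\mathbb{H}(Y_H\mid X)=\mathbb{I}(X;Y_H)+o(1)\le\varepsilon^3|\mathcal{P}_H|
\]
for large $x_1$. Mutual information is nonnegative, so $\mathbb{I}(X;Y_p)\le\varepsilon^2$ for all but at most $\varepsilon|\mathcal{P}_H|$ primes $p$. For such $p$, (E5) puts the law of $(X,Y_p)$ within $\varepsilon/\sqrt2$ of the product law.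

\emph{The test function.} Let $j\in\{1,\dots,p\}$ be defined by $p\mid m+j$; it is a function of $Y_p$. Let $\Psi$ be the indicator of $U_p(m+j)\in B_p$, which examines the pattern at the next multiple of $p$. It is a function of $(X,Y_p)$, because $1\le j$ and $j+Kp\le(K+1)H$. Under the joint law, Lemma~\ref{lem:log}(a) gives
\[
\mathbb{E}\Psi=\sum_{j=1}^p\mathbb{P}\bigl(p\mid m+j,\ U_p(m+j)\in B_p\bigr)=p\,\mathbb{P}\bigl(p\mid m,\ U_p(m)\in B_p\bigr)+o(1).
\]
Under the product law, $j$ is independent of $X$ and uniform up to $o(1)$ by Lemma~\ref{lem:log}(b), so the expectation of $\Psi$ is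
\[
\frac1p\sum_{j=1}^p\mathbb{P}\bigl(U_p(m+j)\in B_p\bigr)+o(1)=\mathbb{P}\bigl(U_p(m)\in B_p\bigr)+o(1).
\]
The two expectations differ by at most $\varepsilon/\sqrt2$, and $\varepsilon/\sqrt2+o(1)\le\varepsilon$ for $x_1\ge X_1$.
\end{proof}

\section{Finite generation}\label{sec:fg}

In this section we prove Proposition~\ref{prop:A}. Assume \eqref{eq:star}. For $P>\max(q,D)$ let $\Gamma_P\le\Gamma$ be generated by $\gamma$ and all $F_j(p)$ with $p<P$, $1\le j\le h$. Call a prime $r$ \emph{bad} if $F_j(r)\notin\Gamma_P$ for some $j$; bad primes are at least $P$. We must show that there are no bad primes when $P$ is large. Let $\mathcal{M}$ be the set of positive integers with a bad prime factor, $\nu=1_{\mathcal{M}}$, and $\sigma(z)=\sum_{r\le z,\ r\text{ bad}}1/r$. If $n\notin\mathcal{M}$, then $F_j(n)\in\Gamma_P$ for all $j$. Together with \eqref{eq:centered} this gives the only property of the $F_j$ that we use: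
\begin{equation}\label{eq:neighbor}
\begin{array}{l}
\text{if } F_i(r)\notin\Gamma_P,\ t\in\mathbb{N}\setminus\mathcal{M} \text{ and } rt\equiv c_i\pmod q,\\[2pt]
\text{then } rt+c_j-c_i\in\mathcal{M}\text{ for some } j\ne i .
\end{array}
\end{equation}
Indeed $rt\ge P>c_i$ and $F_i(rt)=F_i(r)+F_i(t)\notin\Gamma_P$, so another term of \eqref{eq:centered} lies outside $\Gamma_P$.

\subsection{Sparse bad primes do not exist}

The following count is used here and in Section~\ref{sec:exact}.

\begin{lemma}\label{lem:avoid}
Let $E$ be a set of primes and let $\lambda_i(t)=\alpha_it+\beta_i$ $(1\le i\le h)$ with $\alpha_i\in\mathbb{N}$, $\beta_i\in\mathbb{Z}$, such that for each $i$ no prime of $E$ divides both $\alpha_i$ and $\beta_i$. Then, as $Y\to\infty$, the number of integers $1\le t\le Y$ for which some $\lambda_i(t)$ is divisible by a prime of $E$ is at most $hY\sum_{p\in E}1/p+o(Y)$.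
\end{lemma}

\begin{proof}
Fix $i$, put $W=\alpha_i+|\beta_i|$, and discard the $O(1)$ values of $t$ with $\lambda_i(t)\le0$. Let $p\in E$. If $p\mid\alpha_i$, then $p\nmid\beta_i$ and $p$ divides no value of $\lambda_i$; otherwise $p\mid\lambda_i(t)$ for one class of $t$ modulo $p$. So the primes $p\le Y$ account for at most $\sum_{p\in E,\,p\le Y}(Y/p+1)\le Y\sum_{p\in E}1/p+\pi(Y)$ values of $t$. If $p>Y$ divides $\lambda_i(t)\le WY$, then $\lambda_i(t)=pl$ with $l<W$ and $p\le WY$, and $(p,l)$ determines $t$. This accounts for at most $W\pi(WY)=o(Y)$ values.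
\end{proof}

\begin{lemma}\label{lem:nobad}
If $\sum_{r\text{ bad}}1/r<1/(qh)$, then there are no bad primes.
\end{lemma}

\begin{proof}
Suppose $F_i(r)\notin\Gamma_P$ for a prime $r$. Apply Lemma~\ref{lem:avoid} to the set of bad primes and the $h$ forms $t$ and $rt+c_j-c_i$ $(j\ne i)$. Its hypothesis holds because $r\ge P>D>|c_j-c_i|>0$. So the number of $t\le Y$ for which one of the forms takes a value in $\mathcal{M}$ is at most $\vartheta Y+o(Y)$ with $\vartheta<1/q$. But $r>q$ is coprime to $q$, so at least $Y/q-1$ integers $t\le Y$ satisfy $rt\equiv c_i\pmod q$, and by \eqref{eq:neighbor} each of them is of this kind. For large $Y$ this is a contradiction.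
\end{proof}

It remains to show that $\sigma$ stays small. Suppose $\sigma$ first reaches a small level $\eta$ at $y$. At scales slightly above $y$ the set $\mathcal{M}$ has density of order $\eta$, and most of its elements have a single bad prime factor. By \eqref{eq:neighbor}, $m$ and $m+d$ both lie in $\mathcal{M}$ with probability of order $\eta$ for some fixed $d$, whereas independent events would give $\eta^2$. We have no upper bound for a fixed shift that would contradict this. But dilation and Lemma~\ref{lem:entropy} replace $d$ by $dp$ for many primes $p$, and on average over $p$ a bound $o(\eta)$ can be proved. We start with that bound.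

\subsection{Decorrelation on average over prime shifts}

We need two published results.

\begin{theorem}[{Matom\"aki--Radziwi{\l}{\l} \cite[Theorem~1]{MR}}]\label{thm:MR}
There are absolute constants $c,c'>1$ such that for every multiplicative $f:\mathbb{N}\to[-1,1]$, $2\le w\le X$ and $\delta'>0$,
\[
\Bigl|\frac1w\sum_{n_1\le n\le n_1+w}f(n)-\frac1X\sum_{X\le n\le2X}f(n)\Bigr|\le\delta'+c'\frac{\log\log w}{\log w}
\]
for all but at most $cX\bigl(\frac{(\log w)^{1/3}}{\delta'^2w^{\delta'/25}}+\frac{1}{\delta'^2(\log X)^{1/50}}\bigr)$ integers $n_1\in[X,2X]$.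
\end{theorem}

Taking $\delta'=\delta/2$, we see that for every $\delta>0$ there is $w_0(\delta)$, and for each $w\ge w_0(\delta)$ an $X_0(\delta,w)$, such that for $X\ge X_0(\delta,w)$ and \emph{every} such $f$ the left side is at most $\delta$ for all but at most $\delta X$ integers $n_1\in[X,2X]$. The uniformity in $f$ matters, because our $f$ depends on $P$.

The second result is the sieve bound \cite[Theorem~3.11]{HR}: for even $t$ with $1\le t\le H$,
\begin{equation}\label{eq:sieve}
\#\{p\le H: p+t\text{ prime}\}\ll\mathfrak{S}(t)\frac{H}{\log^2H},\qquad\mathfrak{S}(t)=\prod_{p\mid t}\Bigl(1+\frac1p\Bigr).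
\end{equation}
The factor in \cite{HR} is $\prod_{2<p\mid t}\frac{p-1}{p-2}$, which is $\ll\mathfrak{S}(t)$ because $\frac{p-1}{p-2}=(1+\frac1p)(1+O(p^{-2}))$. Since $(1+1/p)^2\le1+3/p$, expanding the product over squarefree divisors $e$ of $t$ gives
\begin{equation}\label{eq:singular}
\sum_{t\le H}\mathfrak{S}(t)^2\le\sum_{e\text{ squarefree}}\frac He\prod_{p\mid e}\frac3p=H\prod_p\Bigl(1+\frac3{p^2}\Bigr)\ll H .
\end{equation}

\begin{lemma}\label{lem:upper}
There is an absolute constant $C_0$ with the following property. For $0<\theta<1$ there is $H_2(\theta)$, and for all $D,H_1\ge1$ there is $X_2(\theta,D,H_1)$, such that the following holds when $x_1\ge X_2$. Let $\mathcal{B}$ be a set of primes with $\sum_{r\in\mathcal{B},\,r\le2x}1/r\le\theta$ and let $\nu$ be the indicator of the integers with a prime factor in $\mathcal{B}$. Then for every integer $1\le d\le D$ and every power of two $H\in[H_2,H_1]$,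
\[
\frac1{|\mathcal{P}_H|}\sum_{p\in\mathcal{P}_H}\mathbb{E}\,\nu(m)\nu(m+dp)\le C_0D^{1/4}\theta^{5/4}.
\]
\end{lemma}

The trivial bound is $\mathbb{E}\nu(m)\le2\theta$, by Lemma~\ref{lem:log}(c). Theorem~\ref{thm:MR} controls averages of $\nu$ over all integers of a short interval, not over the sparse set of shifts $dp$. The Cauchy--Schwarz inequality replaces primes by differences of primes, and \eqref{eq:sieve} says that these are not concentrated.

\begin{proof}
Put $\delta=\theta^2/4$ and take $H_2\ge\max(H_*,w_0(\delta),2/\theta)$ so large that $4\log H/H\le\theta^2$ for $H\ge H_2$. Here $o(1)$ tends to $0$ as $x_1\to\infty$ with $\theta,D,H_1$ fixed, and implied constants are absolute. By Cauchy--Schwarz and $\nu^2=\nu$, the left side is at most $(2\theta V)^{1/2}$, where, by Lemma~\ref{lem:log}(a),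
\[
V=\mathbb{E}\Bigl(\frac1{|\mathcal{P}_H|}\sum_{p\in\mathcal{P}_H}\nu(m+dp)\Bigr)^2=\frac1{|\mathcal{P}_H|^2}\sum_{p,p'\in\mathcal{P}_H}\rho(|p-p'|)+o(1),\qquad\rho(t)=\mathbb{E}\,\nu(m)\nu(m+dt)\le2\theta .
\]
The terms $p=p'$ contribute at most $1/|\mathcal{P}_H|\le4\log H/H\le\theta^2$. The primes of $\mathcal{P}_H$ are odd, so the other differences are even and at most $H$. By \eqref{eq:sieve} and \eqref{eq:PH}, then Cauchy--Schwarz with \eqref{eq:singular} and $\rho^2\le2\theta\rho$,
\begin{equation}\label{eq:V}
V\le\theta^2+O\Bigl(\frac1H\sum_{t=1}^H\mathfrak{S}(t)\rho(t)\Bigr)+o(1)\le\theta^2+O\Bigl(\Bigl(\frac{\theta}{H}\sum_{t=1}^H\rho(t)\Bigr)^{1/2}\Bigr)+o(1).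
\end{equation}
Put $w=dH$ and $W(n)=\frac1w\sum_{t=1}^w\nu(n+t)\in[0,1]$. The shifts $dt$, $t\le H$, lie in $[1,w]$, so $\frac1H\sum_{t\le H}\rho(t)\le d\,\mathbb{E}\,\nu(m)W(m)$.

The function $f=1-\nu$ is completely multiplicative with values in $\{0,1\}$. We have $w_0(\delta)\le w\le DH_1$, so the consequence of Theorem~\ref{thm:MR} applies for every $X\in[x_1,x]$ once $x_1$ is large. The interval $[X,2X]$ contains at least $X-1$ integers, of which at most $\sum_{r\in\mathcal{B},\,r\le2X}(X/r+1)\le\theta X+\pi(2X)$ have $\nu=1$; so $\frac1X\sum_{X\le n\le2X}f(n)\ge1-\theta-o(1)$. For all but $\delta X$ integers $n_1\in[X,2X]$ we get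
\[
W(n_1)\le1+\frac1w-\frac1w\sum_{n_1\le n\le n_1+w}f(n)\le\frac1w+\theta+\delta+o(1)\le2\theta ,
\]
since $1/w\le\theta/2$ and $\delta\le\theta/4$. The intervals $[X,2X]$ with $X=2^jx_1\le x$, $j\ge0$, cover $[x_1,x]$, and there are at most $1+\log\omega/\log2\le2\log\omega$ of them. In each, the exceptional integers have $\sum1/n_1\le\delta$. By \eqref{eq:Lambda}, $m$ is exceptional with probability at most $2\delta\log\omega/\Lambda\le4\delta=\theta^2$. Hence $\mathbb{E}\,\nu(m)W(m)\le2\theta\cdot2\theta+\theta^2=5\theta^2$ and $\frac1H\sum_{t\le H}\rho(t)\le5D\theta^2$. Now \eqref{eq:V} gives $V\ll D^{1/2}\theta^{3/2}$ for large $x_1$, and $(2\theta V)^{1/2}\ll D^{1/4}\theta^{5/4}$.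
\end{proof}

\subsection{The bad primes are sparse}

\begin{proof}[Proof of Proposition~\ref{prop:A}]
We fix constants in this order. First $\eta>0$ with
\[
\eta\le\frac1{20q},\qquad\eta<\frac1{qh},\qquad C_0D^{1/4}(5\eta)^{5/4}<\frac{\eta}{10qh^2};
\]
then $\varepsilon=\eta/(20qh^2)$ and a power of two $H_0\ge\max(H_*,H_2(5\eta))$; then $H_1,X_1$ from Lemma~\ref{lem:entropy} with $\mathcal{A}=\{0,1\}$, $K=D$, and $X_2=X_2(5\eta,D,H_1)$; finally $P>\max(q,D,H_1)$, large in terms of all these. Now $o(1)$ tends to $0$ as $P\to\infty$. By Lemma~\ref{lem:nobad} it suffices to show that $\sigma(z)<\eta$ for all $z$.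

Suppose not, and let $y$ be minimal with $\sigma(y)\ge\eta$. Then $y$ is a bad prime, $y\ge P$, and $\sigma(y)\le\eta+1/y$. Take
\[
x_1=y^{1+\eta},\qquad x=y^{1+2\eta}.
\]
This range lies far enough above $y$ that $y/x_1=o(1)$, it is long enough that $\log\omega=\eta\log y\to\infty$, and it is close enough to $y$ that the primes in $(y,2x]$, about which we know nothing, weigh little: since $2x\le y^{1+3\eta}$, Mertens' theorem gives
\begin{equation}\label{eq:sigma}
\sigma(2x)\le\eta+\log(1+3\eta)+o(1)\le5\eta .
\end{equation}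

\emph{A large correlation at a fixed shift.} For each bad $r$ pick $i(r)$ with $F_{i(r)}(r)\notin\Gamma_P$. For some $i$ the set $\mathcal{R}$ of bad $r\le y$ with $i(r)=i$ has $\sum_{r\in\mathcal{R}}1/r\ge\eta/h$. For $r\in\mathcal{R}$ let $\mathcal{E}_r$ be the event that $m\equiv c_i\pmod q$, $r\mid m$ and $m/r\notin\mathcal{M}$. These events are disjoint, since $r$ is then the only bad prime factor of $m$. As $r\nmid q$, the first two conditions describe one class modulo $qr$. By Lemma~\ref{lem:log}(b),(c) and \eqref{eq:sigma},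
\[
\mathbb{P}(\mathcal{E}_r)\ge\frac1{qr}-\frac1{x_1}-\sum_{r'\le x,\ r'\text{ bad}}\frac{2}{rr'}\ge\Bigl(\frac1q-10\eta\Bigr)\frac1r-\frac1{x_1}\ge\frac1{2qr}-\frac1{x_1}.
\]
Summing over the at most $y$ primes $r\in\mathcal{R}$, the union $\mathcal{E}$ has $\mathbb{P}(\mathcal{E})\ge\frac{\eta}{2qh}-o(1)>0$. On $\mathcal{E}$ we have $m\in\mathcal{M}$ and, by \eqref{eq:neighbor}, $m+c_j-c_i\in\mathcal{M}$ for some $j\ne i$. For $h=1$ this is already a contradiction. For $h\ge2$ one index $j$ serves with probability at least $\frac{\eta}{2qh^2}-o(1)$. Put $d=|c_j-c_i|\in[1,D]$; if $c_j<c_i$, shift $m$ by $d$ using Lemma~\ref{lem:log}(a). We obtain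
\[
\mathbb{E}\,\nu(m)\nu(m+d)\ge\frac{\eta}{3qh^2}.
\]

\emph{Dilation.} A prime $p\le H_1<P$ is not bad, so $\nu(pn)=\nu(n)$. Lemma~\ref{lem:log}(d) with $\varphi(n)=\nu(n)\nu(n+d)$ gives
\[
p\,\mathbb{P}(p\mid m,\ m\in\mathcal{M},\ m+dp\in\mathcal{M})\ge\frac{\eta}{3qh^2}-\frac{2(1+\log H_1)}{\Lambda}\ge\frac{\eta}{4qh^2}.
\]
Apply Lemma~\ref{lem:entropy} with $u=\nu$ and $B_p$ the set of $(\xi_0,\dots,\xi_D)$ with $\xi_0=\xi_d=1$. As $\varepsilon\le\frac12$, for some $H\in[H_0,H_1]$ at least half of the $p\in\mathcal{P}_H$ satisfy $\mathbb{E}\,\nu(m)\nu(m+dp)\ge\frac{\eta}{4qh^2}-\varepsilon=\frac{\eta}{5qh^2}$. Therefore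
\[
\frac1{|\mathcal{P}_H|}\sum_{p\in\mathcal{P}_H}\mathbb{E}\,\nu(m)\nu(m+dp)\ge\frac{\eta}{10qh^2}.
\]
By \eqref{eq:sigma}, Lemma~\ref{lem:upper} applies with $\theta=5\eta$ and bounds the left side by $C_0D^{1/4}(5\eta)^{5/4}$. This contradicts the choice of $\eta$.
\end{proof}

\section{Approximate periodicity}\label{sec:periodic}

From here on we assume \eqref{eq:star} with $\Gamma=\mathbb{Z}/N$, $N\ge2$, and write $f_i=F_i$. In this section and the next, $x$ is large, $x_1=\sqrt{x}$, and $o(1)$ tends to $0$ as $x\to\infty$.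

\begin{proposition}\label{prop:periodic}
There is a constant $\beta^*$ such that for all large $x$ and each $i$ there are integers $1\le\beta_1<\beta_2\le\beta^*$ with
\[
\mathbb{P}\bigl(q\mid m,\ f_i(m+\beta_1)\ne f_i(m+\beta_2)\bigr)\le\frac1{8q}.
\]
\end{proposition}

The Green--Tao theorem \cite{GT} states that a set $\mathcal{G}$ of primes of positive relative upper density, that is, with $\limsup_{z\to\infty}|\mathcal{G}\cap[1,z]|/\pi(z)>0$, contains arithmetic progressions of every length. Since Lemma~\ref{lem:entropy} hands us a set of primes at a single scale, we need a finite form.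

\begin{lemma}\label{lem:GT}
For each $L\ge2$ there is $H_3(L)$ such that for every power of two $H\ge H_3(L)$, each $\mathcal{G}\subseteq\mathcal{P}_H$ with $|\mathcal{G}|\ge\frac12|\mathcal{P}_H|$ contains an $L$-term arithmetic progression.
\end{lemma}

\begin{proof}
Otherwise there are powers of two $T_1,T_2,\dots\ge H_*$ with $T_{k+1}\ge4T_k$ and sets $\mathcal{G}_k\subseteq\mathcal{P}_{T_k}$, $|\mathcal{G}_k|\ge\frac12|\mathcal{P}_{T_k}|$, without $L$-term progressions. By \eqref{eq:PH} their union $\mathcal{G}$ has at least $T_k/(8\log T_k)\gg\pi(T_k)$ elements up to $T_k$, so it contains a progression $a_0+lb$, $0\le l\le2L-1$. Let its largest term $Z$ lie in $\mathcal{G}_k$. The last $L$ terms are at least $a_0+Lb\ge\frac{L}{2L-1}Z>Z/2>T_k/4$ and at most $T_k$. The sets $\mathcal{G}_{k'}$ with $k'<k$ lie in $[1,T_k/4]$, and those with $k'>k$ lie above $2T_k$. So the last $L$ terms lie in $\mathcal{G}_k$, a contradiction.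
\end{proof}

\begin{proof}[Proof of Proposition~\ref{prop:periodic}]
Put $R=qhD^{h-1}$, $\ell=N\cdot h!$, $\varepsilon=1/(16q\ell2^h)$, and fix a power of two $H_0>2q$ with $H_0\ge\max(H_*,H_3(2R+1))$.

\emph{The equation in two variables.} Apply Lemma~\ref{lem:entropy} with $K=D$, $\mathcal{A}=(\mathbb{Z}/N)^h\times\mathbb{Z}/q$ and $u(n)=(f_1(n),\dots,f_h(n),\,n\bmod q)$; here the finiteness of $\Gamma$ is used. Put $\gamma_p=\gamma+\sum_kf_k(p)$. Since $1\le c_k\le D$, the pattern $U_p(m)$ determines $m\bmod q$ and all $f_k(m+pc_k)$, so there is a set $B_p$ such that $U_p(m)\in B_p$ means: $q\mid m$ and $\sum_kf_k(m+pc_k)\ne\gamma_p$. Let $p>q$. If $p\mid m$ and $q\mid m$, then $m=pqn$ with $n\ge1$, and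
\[
\sum_kf_k(m+pc_k)=\sum_k\bigl(f_k(p)+f_k(qn+c_k)\bigr)=\gamma_p
\]
by \eqref{eq:star}. Thus $\mathbb{P}(p\mid m,\ U_p(m)\in B_p)=0$. All primes of $\mathcal{P}_H$, $H\ge H_0$, exceed $q$. So for some $H\in[H_0,H_1]$ at least half of the primes $p\in\mathcal{P}_H$ are \emph{nice}, meaning that
\begin{equation}\label{eq:nice}
\mathbb{P}\Bigl(q\mid m,\ \sum_{k=1}^hf_k(m+pc_k)\ne\gamma_p\Bigr)\le\varepsilon .
\end{equation}
By Lemma~\ref{lem:GT} there are $p_*$ and $1\le b\le H_1$ such that $p_*+lb$ is a nice prime for all $|l|\le R$.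

\emph{Eliminating all functions but $f_i$.} The form $m+pc_j$ is invariant under the move $(m,p)\mapsto(m+c_js_j,\,p-s_j)$, which changes $m+pc_i$ by $(c_j-c_i)s_j$. We choose the $s_j$ so that this change is the same for all $j$, and divisible by $q$ so that the condition $q\mid m$ is preserved. Fix $i$, let $J=\{j:j\ne i\}$, and put
\[
s=qb\prod_{j\in J}|c_j-c_i|,\qquad s_j=\frac{s}{c_j-c_i}\in qb\mathbb{Z}\quad(j\in J),
\]
which makes sense because the $c_j$ are distinct. For $S\subseteq J$ let $t_S=\sum_{j\in S}c_js_j$ and $p_S=p_*-\sum_{j\in S}s_j$. Since $|s_j|\le qbD^{h-1}$, the sum $\sum_{j\in S}s_j$ is a multiple of $b$ of absolute value at most $Rb$, so $p_S$ is nice. Also $q\mid t_S$ and $|t_S|\le DRH_1$. By \eqref{eq:nice} for $p_S$ and Lemma~\ref{lem:log}(a) for the shift $t_S$, outside an event of probability at most $2^{h-1}\varepsilon+o(1)$ the condition $q\mid m$ implies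
\begin{equation}\label{eq:cube}
\sum_{k=1}^hf_k\Bigl(m+p_*c_k+\sum_{j\in S}(c_j-c_k)s_j\Bigr)=\gamma_{p_S}\qquad\text{for all }S\subseteq J,
\end{equation}
because the argument of $f_k$ equals $(m+t_S)+p_Sc_k$. Sum \eqref{eq:cube} over $S$ with signs $(-1)^{|S|}$. For $k\in J$ the argument does not change when $k$ is added to or removed from $S$, so these terms cancel in pairs. For $k=i$ the argument is $m+p_*c_i+|S|s$. Let $T$ be the shift $(T\phi)(n)=\phi(n+s)$ on functions $\phi:\mathbb{N}\to\mathbb{Z}/N$, and let $\Delta=T-1$. Since $\sum_{S\subseteq J}(-T)^{|S|}=(1-T)^{h-1}$, with $\beta_1=p_*c_i$ and $\gamma'=(-1)^{h-1}\sum_S(-1)^{|S|}\gamma_{p_S}$, which does not depend on $m$, we obtain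
\begin{equation}\label{eq:diff}
\mathbb{P}\bigl(q\mid m,\ \Delta^{h-1}f_i(m+\beta_1)\ne\gamma'\bigr)\le2^{h-1}\varepsilon+o(1).
\end{equation}

\emph{Polynomial behavior modulo $N$ is periodic.} For $1\le j<h$,
\[
\binom{\ell}{j}=\frac{\ell}{j}\binom{\ell-1}{j-1}=N\,\frac{h!}{j}\binom{\ell-1}{j-1}\equiv0\pmod N .
\]
Hence $T^\ell-1=\sum_{j=1}^{\ell}\binom{\ell}{j}\Delta^j=R_0(T)\Delta^h$ on functions with values in $\mathbb{Z}/N$, where $R_0(T)=\sum_{j=h}^{\ell}\binom{\ell}{j}(T-1)^{j-h}$ is an integral polynomial of degree $\ell-h$. So $f_i(n+\ell s)-f_i(n)$ is an integral combination of the values $\Delta^hf_i(n+as)$, $0\le a\le\ell-h$, and these vanish if $\Delta^{h-1}f_i(n+as)=\gamma'$ for $0\le a\le\ell-h+1$. These are at most $2\ell$ conditions. Since $q\mid s$, \eqref{eq:diff} and Lemma~\ref{lem:log}(a) give, with $\beta_2=\beta_1+\ell s$,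
\[
\mathbb{P}\bigl(q\mid m,\ f_i(m+\beta_1)\ne f_i(m+\beta_2)\bigr)\le\ell2^h\varepsilon+o(1)=\frac1{16q}+o(1)\le\frac1{8q}.
\]
Finally $\beta_2\le DH_1+\ell RH_1=:\beta^*$, and $H_1$ does not depend on $x$.
\end{proof}

\section{From periodicity to Dirichlet characters}\label{sec:characters}

Put $g_i=\exp(2\pi\mathrm{i}f_i/N)$. These are completely multiplicative functions on $\mathbb{N}$ whose values are $N$-th roots of unity, and $g_i$ determines $f_i$. Recall that a Dirichlet character modulo $k$ is a completely multiplicative function of period $k$ that vanishes exactly at the integers not coprime to $k$; its nonzero values are roots of unity of order dividing $|(\mathbb{Z}/k)^\times|$.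

\begin{proposition}\label{prop:char}
There are Dirichlet characters $\chi_i$ modulo $k_i$ $(1\le i\le h)$ and a set $E$ of primes, containing all primes dividing $k_1\cdots k_h$, such that $\sum_{p\in E}1/p<\infty$ and $g_i(p)=\chi_i(p)$ for all $i$ and all $p\notin E$.
\end{proposition}

Proposition~\ref{prop:periodic} gives a large two-point correlation of $g_i$, and the following theorem says which functions can have one.

\begin{theorem}[{Tao \cite[Theorem~1.3]{T}}]\label{thm:Tao}
Let $a_1,a_2\in\mathbb{N}$, $b_1,b_2\in\mathbb{Z}$ with $a_1b_2\ne a_2b_1$, let $\varepsilon>0$, and let $A$ be sufficiently large depending on these. Suppose $z\ge\omega\ge A$, that $G_1,G_2:\mathbb{N}\to\mathbb{C}$ are multiplicative with $|G_1|,|G_2|\le1$, and that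
\[
\sum_{p\le z}\frac{1-\operatorname{Re}G_1(p)\overline{\chi(p)}p^{-\mathrm{i}t}}{p}\ge A
\]
for all Dirichlet characters $\chi$ of period at most $A$ and all real $t$ with $|t|\le Az$. Then
\[
\Bigl|\sum_{z/\omega<n\le z}\frac{G_1(a_1n+b_1)G_2(a_2n+b_2)}{n}\Bigr|\le\varepsilon\log\omega .
\]
\end{theorem}

So $g_i$ is close to some $\chi(n)n^{\mathrm{i}t}$, the two candidates of the introduction, with $\chi$ and $t$ depending on the scale. The twist $n^{\mathrm{i}t}$ has to be removed. As $g_i$ and $\chi$ have finite order, a fixed power $n^{\mathrm{i}\tau}$ of the twist is close to $1$, and the next lemma shows that $\tau$ is then negligible. Closeness to $1$ makes $|\zeta|$ as large as a constant times $\log z$ near $1+\mathrm{i}\tau$. The elementary bound $\zeta(s)\ll\log(|\operatorname{Im}s|+2)$, valid for $\operatorname{Re}s\ge1$ and $|\operatorname{Im}s|\ge1$, does not contradict this when $|\tau|$ is as large as $z$. We therefore use the Vinogradov--Korobov bound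
\begin{equation}\label{eq:VK}
\zeta(1+\mathrm{i}t)\ll(\log|t|)^{2/3}\qquad(|t|\ge3).
\end{equation}

\begin{lemma}\label{lem:tau}
Let $A_1,A_2>0$. There are $A_3$ and $z_0$ such that if $z\ge z_0$, $|\tau|\le A_2z$ and $\sum_{p\le z}\frac{1-\cos(\tau\log p)}{p}\le A_1$, then $|\tau|\le A_3/\log z$.
\end{lemma}

\begin{proof}
Put $\sigma_0=1+1/\log z\le2$. The Euler product gives $\log|\zeta(\sigma_0+\mathrm{i}\tau)|=\sum_p\cos(\tau\log p)p^{-\sigma_0}+O(1)$. By Mertens' theorems,
\[
\sum_{p\le z}\bigl(p^{-1}-p^{-\sigma_0}\bigr)\le\sum_{p\le z}\frac{\log p}{p\log z}=O(1),\qquad\sum_{p>z}p^{-\sigma_0}\le\sum_{j\ge0}e^{-2^j}\sum_{z^{2^j}<p\le z^{2^{j+1}}}\frac1p=O(1).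
\]
Hence $\log|\zeta(\sigma_0+\mathrm{i}\tau)|=\sum_{p\le z}\cos(\tau\log p)/p+O(1)\ge\log\log z-A_1-O(1)$ uniformly in $\tau$, that is,
\begin{equation}\label{eq:zetalarge}
|\zeta(\sigma_0+\mathrm{i}\tau)|\gg e^{-A_1}\log z .
\end{equation}

We extend \eqref{eq:VK} to the right of the line $\operatorname{Re}s=1$. Let
\[
\Phi(s)=\zeta(s)\,\frac{s-1}{s+1}\,\bigl(\log(s+2)\bigr)^{-2/3}
\]
with principal branches. For $\operatorname{Re}s\ge1$ we have $\operatorname{Re}\log(s+2)=\log|s+2|\ge\log3$, and $(s-1)\zeta(s)$ is entire, so $\Phi$ is holomorphic in a neighborhood of the closed half-plane $\operatorname{Re}s\ge1$. There $|s-1|\le|s+1|$. On the line $\operatorname{Re}s=1$ the function $\Phi$ is bounded, by \eqref{eq:VK} and $|\log(s+2)|\ge\log|\operatorname{Im}s|$ for $|\operatorname{Im}s|\ge3$, and by continuity elsewhere. In the half-plane $\Phi(s)\ll\log(|s|+2)$: by the elementary bound for $|\operatorname{Im}s|\ge1$, by $|\zeta(s)|\le\zeta(2)$ for $\operatorname{Re}s\ge2$, and by compactness in the remaining rectangle. The Phragm\'en--Lindel\"of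 principle says that a function holomorphic on a closed half-plane, bounded on the boundary line and of growth $O(\exp(|s|^\alpha))$ for some $\alpha<1$, is bounded. So $\Phi$ is bounded. For $1\le\operatorname{Re}s\le2$ and $|\operatorname{Im}s|\ge3$ we have $|s+1|\le2|s-1|$ and $|\log(s+2)|\ll\log|\operatorname{Im}s|$, whence $\zeta(s)\ll(\log|\operatorname{Im}s|)^{2/3}$.

If $3\le|\tau|\le A_2z$, this gives $\zeta(\sigma_0+\mathrm{i}\tau)\ll(\log(A_2z))^{2/3}$, which contradicts \eqref{eq:zetalarge} for large $z$. So $|\tau|<3$. On the compact set $1\le\operatorname{Re}s\le2$, $|\operatorname{Im}s|\le3$ the function $(s-1)\zeta(s)$ is bounded, so $|\tau|\,|\zeta(\sigma_0+\mathrm{i}\tau)|\ll1$, and \eqref{eq:zetalarge} gives $|\tau|\ll e^{A_1}/\log z$.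
\end{proof}

\begin{proof}[Proof of Proposition~\ref{prop:char}]
Fix $i$ and write $g=g_i$. Let $x$ be large and $\beta_1,\beta_2$ as in Proposition~\ref{prop:periodic}. The product $g(m+\beta_1)\overline{g(m+\beta_2)}$ equals $1$ when $f_i(m+\beta_1)=f_i(m+\beta_2)$ and always differs from $1$ by at most $2$. With Lemma~\ref{lem:log}(b),
\[
\bigl|\mathbb{E}\,1_{q\mid m}\,g(m+\beta_1)\overline{g(m+\beta_2)}\bigr|\ge\frac1q-o(1)-\frac{2}{8q}\ge\frac1{2q}.
\]
Write $m=qn$, $z=x/q$, $\omega=\sqrt{x}$. The expectation is $(q\Lambda)^{-1}$ times the sum of $g(qn+\beta_1)\overline{g(qn+\beta_2)}/n$ over $z/\omega\le n\le z$. Removing a possible term $n=z/\omega$ and using \eqref{eq:Lambda},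
\[
\Bigl|\sum_{z/\omega<n\le z}\frac{g(qn+\beta_1)\overline{g(qn+\beta_2)}}{n}\Bigr|\ge\frac{\Lambda}{2}-o(1)>\frac14\log\omega .
\]
Let $A$ be admissible in Theorem~\ref{thm:Tao} for $\varepsilon=\frac14$, $a_1=a_2=q$ and each of the finitely many pairs $(b_1,b_2)$ with $1\le b_1<b_2\le\beta^*$; note $qb_2\ne qb_1$. For large $x$ we have $z\ge\omega\ge A$, and the conclusion of the theorem fails for $G_1=g$, $G_2=\overline{g}$. So for every large $z$ there are a character $\chi$ modulo some $k_0\le A$ and a real $|t|\le Az$ with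
\begin{equation}\label{eq:pretend}
\sum_{p\le z}\frac{1-\operatorname{Re}g(p)\overline{\chi(p)}p^{-\mathrm{i}t}}{p}<A .
\end{equation}
All terms are nonnegative.

Let $N'=N\cdot\lfloor A\rfloor!$ and $\tau=N't$. For $p\nmid k_0$ we have $(g(p)\overline{\chi(p)})^{N'}=1$, so $\xi=g(p)\overline{\chi(p)}p^{-\mathrm{i}t}$ has $|\xi|=1$ and $\xi^{N'}=p^{-\mathrm{i}\tau}$. Since $1-\operatorname{Re}\xi=|1-\xi|^2/2$ and $|1-\xi^{N'}|\le N'|1-\xi|$, we get $1-\cos(\tau\log p)\le N'^2(1-\operatorname{Re}\xi)$. The primes $p\mid k_0$ are at most $A$. Hence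
\[
\sum_{p\le z}\frac{1-\cos(\tau\log p)}{p}\le N'^2A+\sum_{p\le A}\frac2p=:A_1 ,
\]
and Lemma~\ref{lem:tau} with $A_2=N'A$ gives $|t|\le|\tau|\le A_3/\log z$. As $|p^{-\mathrm{i}t}-1|\le|t|\log p$, \eqref{eq:pretend} yields
\[
\sum_{p\le z}\frac{1-\operatorname{Re}g(p)\overline{\chi(p)}}{p}\le A+|t|\sum_{p\le z}\frac{\log p}{p}\le A_4
\]
with $A_4$ independent of $z$. There are finitely many characters of modulus at most $A$, so one of them, $\chi_i$ modulo $k_i$, serves for arbitrarily large $z$, and for it the sum over all primes is at most $A_4$. For $p\nmid k_i$ the number $g(p)\overline{\chi_i(p)}$ is an $N'$-th root of unity, so either $g(p)=\chi_i(p)$ or the numerator is at least $1-\cos(2\pi/N')>0$. The primes of the second kind have a convergent sum of reciprocals. Let $E$ consist of these primes for all $i$ and of the primes dividing $k_1\cdots k_h$.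
\end{proof}

\section{Exact rigidity}\label{sec:exact}

Proposition~\ref{prop:char} says nothing about $g_i$ at the primes of $E$, which may include all small primes and the prime factors of the integer $r$ in Proposition~\ref{prop:B}. We return to \eqref{eq:centered} and choose $m$ as a multiple of $r$ such that every other entry $m+c_i-c_j$ is a fixed integer times an integer free of primes of $E$ and lying in a fixed class modulo $k_i$. The large primes of $E$ are avoided by Lemma~\ref{lem:avoid}. The small ones cannot be avoided, so we fix their exponents by congruences: modulo powers of $q$ the entry will be $c_i$, and modulo powers of the other small primes it will be $c_i-c_j$. Both numbers are nonzero; this is where the positivity and the distinctness of the $c_i$ enter.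

\begin{proof}[Proof of Proposition~\ref{prop:B}]
For $N=1$ there is nothing to prove. Let $N\ge2$, let $\chi_i,k_i,E$ be as in Proposition~\ref{prop:char}, and put $k=\operatorname{lcm}(k_1,\dots,k_h)$. Choose $y\ge\max(2,D)$ such that all primes dividing $qk$ are at most $y$ and the set $E'=\{p\in E:p>y\}$ has $\sum_{p\in E'}1/p<\frac1{2h}$. Choose $\kappa$ with $2^\kappa>kD$; then
\begin{equation}\label{eq:kappa}
\kappa>v_p(k)+v_p(c)\qquad\text{for all primes }p\text{ and all integers }c\text{ with }1\le|c|\le D,
\end{equation}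
because $2^{v_p(k)+v_p(c)}\le k|c|$. Let $Q$ be the product of the primes $p\le y$ with $p\nmid q$, and $M=(qQ)^\kappa$. The primes dividing $M$ are exactly the primes $p\le y$, and $v_p(M)\ge\kappa$ for each; so $k\mid M$ and $M\ge2^\kappa>D$.

Fix $j$ and a residue class $\varrho$ modulo $q^\kappa$ coprime to $q$. As $Q^\kappa\varrho$ is invertible modulo $q^\kappa$, there is $z\in\mathbb{N}$ with $Q^\kappa\varrho z\equiv c_j\pmod{q^\kappa}$. Let $r$ be any positive integer in the class $\varrho$. We show that $g_j(r)$ is given by an expression that does not depend on $r$. For $t\ge1$ put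
\[
m=Q^\kappa rz(1+Mt).
\]
Then $m\equiv c_j\pmod{q^\kappa}$, $m\equiv0\pmod{Q^\kappa}$ and $m>D$, so \eqref{eq:centered} applies with $j$ as the center.

\emph{The small primes.} Let $i\ne j$. The positive integer $m+c_i-c_j$ is congruent to $c_i$ modulo $q^\kappa$ and to $c_i-c_j$ modulo $Q^\kappa$. By \eqref{eq:kappa} its valuation is $v_p(c_i)$ at $p\mid q$ and $v_p(c_i-c_j)$ at $p\mid Q$. So
\[
m+c_i-c_j=w_iu_i,\qquad w_i=\prod_{p\mid q}p^{v_p(c_i)}\prod_{p\mid Q}p^{v_p(c_i-c_j)},
\]
where $u_i$ has no prime factor $p\le y$. The class of $m+c_i-c_j$ modulo $M=q^\kappa Q^\kappa$ does not depend on $t$ or $r$, so neither does the class of $u_i$ modulo $M/w_i$. By \eqref{eq:kappa}, $v_p(M/w_i)\ge\kappa-v_p(w_i)>v_p(k)$ for all $p\le y$, so $k\mid M/w_i$. Hence $\theta_i=\chi_i(u_i)$ does not depend on $t$ or $r$. Also $1+Mt$ has no prime factor $p\le y$, and $\chi_j(1+Mt)=1$ because $k_j\mid M$.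

\emph{The large primes.} Apply Lemma~\ref{lem:avoid} to $E'$ and the $h$ forms $Mt+1$ and
\[
m+c_i-c_j=\alpha t+\beta_i,\qquad\alpha=Q^\kappa rzM,\quad\beta_i=Q^\kappa rz+c_i-c_j\qquad(i\ne j).
\]
The hypothesis holds. For the first form, $M$ and $1$ are coprime. If $p\in E'$ divides $\alpha$, then $p\mid rz$ because $p>y$, so $\beta_i\equiv c_i-c_j\not\equiv0\pmod p$ because $0<|c_i-c_j|<D\le y<p$. The lemma excludes at most $Y/2+o(Y)$ values $t\le Y$, so there is $t\ge1$ for which no form is divisible by a prime of $E'$. For this $t$ none of $1+Mt$, $u_i$ $(i\ne j)$ has a prime factor in $E$.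

By Proposition~\ref{prop:char} and complete multiplicativity, $g_j(1+Mt)=\chi_j(1+Mt)=1$ and $g_i(u_i)=\chi_i(u_i)=\theta_i$. Exponentiating \eqref{eq:centered} gives
\[
\exp(2\pi\mathrm{i}\gamma/N)=g_j(Q^\kappa)\,g_j(r)\,g_j(z)\prod_{i\ne j}g_i(w_i)\,\theta_i .
\]
All factors have modulus $1$, and all except $g_j(r)$ are independent of $r$. So $g_j(r)$, and with it $F_j(r)$, depends only on the class $\varrho$. The exponent $\kappa$ does not depend on $j$ or $\varrho$.
\end{proof}

The coprimality of $r$ and $q$ was used to solve for $z$. It cannot be dropped: in Example~\ref{ex:three} the map $F_1=v_3\bmod N$ satisfies \eqref{eq:star} with $q=3$, $c_1=1$, $\gamma=0$, and $F_1(3^\kappa)\ne F_1(3^{\kappa+1})$ for $N\ge2$ although $3^\kappa\equiv3^{\kappa+1}\pmod{3^\kappa}$.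

With Propositions~\ref{prop:A} and~\ref{prop:B} proved, the reduction in Section~\ref{sec:dual} gives Theorem~\ref{thm:forms}, and its case $a=1$ is Theorem~\ref{thm:shifts}.

\begin{thebibliography}{9}

\bibitem{CAF}
\emph{On completely additive functions satisfying a congruence},
\texttt{http://compalg.inf.elte.hu/\textasciitilde attila/pub/OnComplAdditiveFunc.pdf}.

\bibitem{GT}
Green and Tao, Ann. of Math. 167 (2008).

\bibitem{HR}
Halberstam and Richert, \emph{Sieve Methods}.

\bibitem{MR}
Matom\"aki and Radziwi{\l}{\l}, Ann. of Math. 183 (2016).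

\bibitem{T}
Tao, Forum Math. Pi 4 (2016), e8.

\end{thebibliography}
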